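# Boundary points that are regular for $p$-harmonic functions but not for quasiharmonic functions

## 1. The guess: comparable energies have the same regular points

Fix $1<p<\infty$. A $p$-harmonic function minimizes the energy $\int|\nabla u|^p$ among functions with the same boundary values. A $Q$-quasiharmonic function does this up to a factor $Q$. The paper "A weak Kellogg property for quasiminimizers" (https://ems.press/content/serial-article-files/1247) asks: is there a boundary point at which every $p$-harmonic function attains its continuous boundary values, while some quasiharmonic function does not?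

The answer that one would first guess is no. Whether $p$-harmonic functions attain their boundary values at $x_0$ depends on how much capacity the complement of the domain has near $x_0$, scale by scale. A capacity is an infimum of energies. If the energy is replaced by a comparable one, each capacity changes by a bounded factor, and a divergent series stays divergent.

We first make the notions precise, then test the guess. It survives the simplest cases, and it fails in $\mathbb R^n$ for every $n\ge2$ and every $1<p\le n$.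

**Setting.** $X$ is a complete metric space with a doubling measure $\mu$ (that is, $\mu(B(x,2r))\le C\mu(B(x,r))$) which supports a weak $(1,p)$-Poincaré inequality: the mean oscillation of $u$ on a ball $B$ of radius $r$ is at most $Cr$ times the $L^p$-average of $g$ over a fixed dilate of $B$, for every upper gradient $g$ of $u$. The model case is $\mathbb R^n$ with Lebesgue measure and the Euclidean metric, and all our proofs take place there. Throughout, $\Omega\subset X$ is nonempty, bounded and open, with $C_p(X\setminus\Omega)>0$.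

**Definition (upper gradient, $N^{1,p}$).** A Borel function $g\ge0$ is an *upper gradient* of $u$ if $|u(x)-u(y)|\le\int_\Gamma g\,ds$ for every rectifiable curve $\Gamma$ with endpoints $x,y$ (the left side is read as $\infty$ if $u(x)$ or $u(y)$ is infinite). It is a *$p$-weak* upper gradient if this holds for all curves outside a family of $p$-modulus zero. $N^{1,p}$ consists of the functions in $L^p$ with a $p$-weak upper gradient in $L^p$; such a function also has an upper gradient in $L^p$. The minimal $p$-weak upper gradient is $g_u$. The Sobolev capacity $C_p(E)$ is the infimum of $\int(|u|^p+g_u^p)\,d\mu$ over $u\in N^{1,p}$ with $u\ge1$ on $E$; "q.e." means "outside a set of capacity zero". $N^{1,p}_0(\Omega)$ is the set of (restrictions to $\Omega$ of) functions in $N^{1,p}(X)$ that vanish on $X\setminus\Omega$.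

For a $C^1$ function on $\mathbb R^n$, $|\nabla u|$ is an upper gradient. Newtonian functions are defined pointwise, and changing one on a set of capacity zero is harmless, while changing one on a null set need not be. For example, let $u=\chi_{\{0\}}$ on $\mathbb R$. An upper gradient $g$ satisfies $\int_0^hg\ge1$ for every $h>0$, so $g\notin L^p$ and $u\notin N^{1,p}(\mathbb R)$, although $u=0$ a.e.

**Definition (quasiminimizer, quasiharmonic).** Let $Q\ge1$. A function $u\in N^{1,p}_{\rm loc}(\Omega)$ is a *$Q$-quasiminimizer* in $\Omega$ if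
$$\int_{\varphi\ne0}g_u^p\,d\mu\le Q\int_{\varphi\ne0}g_{u+\varphi}^p\,d\mu$$
for all $\varphi\in N_0^{1,p}(\Omega)$ with compact support in $\Omega$. In $\mathbb R^n$ this reads $\int_{\varphi\ne0}|\nabla u|^p\,dx\le Q\int_{\varphi\ne0}|\nabla(u+\varphi)|^p\,dx$. A *$Q$-quasiharmonic* function is a continuous $Q$-quasiminimizer; every quasiminimizer has a continuous representative. *Quasiharmonic* means $Q$-quasiharmonic for some $Q\ge1$. The $1$-quasiharmonic functions are the $p$-harmonic functions.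

A $Q$-quasiharmonic function is $Q'$-quasiharmonic for every $Q'\ge Q$. An example with $Q>1$ that will guide us is worked out in Section 3.

**Definition (regular point).** A point $x_0\in\partial\Omega$ is *regular for $Q$-quasiharmonic functions* if
$$\lim_{\Omega\ni y\to x_0}u(y)=f(x_0)$$
whenever $f\in C(\partial\Omega)\cap N^{1,p}(\overline\Omega)$ and $u$ is $Q$-quasiharmonic in $\Omega$ with $u-f\in N_0^{1,p}(\Omega)$. It is *regular for $p$-harmonic functions* if this holds with $Q=1$, and *regular for quasiharmonic functions* if it holds for every $Q\ge1$.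

Here $N^{1,p}(\overline\Omega)$ is taken with $\overline\Omega$ as the ambient space. A function $f$ in it is infinite at most on a set of capacity zero, which lies in $\Omega$ when $f\in C(\partial\Omega)$. Putting $f=0$ on that set changes none of the hypotheses, so we take $f$ real-valued.

## 2. Two simple cases: an isolated point, and $p>n$

**An isolated boundary point, $1<p\le n$.** Note that $n\ge2$. There are functions
$$\chi_i\in C^\infty(\mathbb R^n),\quad 0\le\chi_i\le1,\quad\chi_i=0\text{ near }0,\quad\chi_i=1\text{ off }B(0,1/i),\quad\|\nabla\chi_i\|_p\to0\qquad(i\ge2).\tag{1}$$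
For $p<n$ take $\chi_i(x)=\chi(ix)$ with a fixed such $\chi$ for radius $1$; then $\|\nabla\chi_i\|_p^p=i^{p-n}\|\nabla\chi\|_p^p$. For $p=n$ take $\chi_i(x)=h(\log(1/|x|)/\log i)$ with $h$ smooth, nonincreasing, $h=1$ on $(-\infty,1]$, $h=0$ on $[2,\infty)$ (and $\chi_i(0)=0$). The gradient is at most $C/(|x|\log i)$ and lives on $i^{-2}\le|x|\le i^{-1}$, so $\|\nabla\chi_i\|_n^n\le C(\log i)^{1-n}\to0$. Since $1-\chi_i$ is admissible for $\{0\}$, we get $C_p(\{0\})=0$.

Now let $\Omega=B(0,1)\setminus\{0\}$, $f\in C_c^\infty(B(0,1))$ with $f(0)=1$, and $u=0$. The function $-f\chi_\Omega$ differs from $-f$ only at the point $0$, of capacity zero, so it is in $N^{1,p}(\mathbb R^n)$, and it vanishes off $\Omega$. Hence $u-f\in N_0^{1,p}(\Omega)$, $u$ is $p$-harmonic, and $u\to0\ne f(0)$. The point $0$ is irregular for $p$-harmonic functions, hence for quasiharmonic functions: the guess holds.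

**The case $p>n$.** Here every boundary point is regular, for a reason that does not see the energy inequality at all.

**Lemma 1 (Morrey estimate).** *Let $p>n\ge1$, $\overline B=\overline B(y,d)\subset\mathbb R^n$, and let $h\in L^p(\overline B)$ have an upper gradient $g\in L^p(\overline B)$. Then $|h(z)-h(z')|\le Cd^{1-n/p}\|g\|_{L^p(\overline B)}$ for **all** $z,z'\in\overline B$, with $C=C(n,p)$.*

*Proof.* Let $B'=B(y,d/2)$. For $z\in\overline B$ and $w\in B'$ the segment $[z,w]$ lies in $\overline B$, so $|h(z)-h(w)|\le\int_{[z,w]}g\,ds$. Average over $w\in B'$. In polar coordinates $w=z+\rho\theta$ at $z$, with $\rho\le2d$, the inner integral is at most $\int_0^{2d}g(z+s\theta)\,ds$ (with $g=0$ off $\overline B$), and $\int_0^{2d}\rho^{n-1}d\rho=(2d)^n/n$. Hence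
$$\Big|h(z)-\frac1{|B'|}\int_{B'}h\Big|\le\frac1{|B'|}\int_{B'}\int_{[z,w]}g\,ds\,dw\le\frac{(2d)^n}{n|B'|}\int_{\overline B}\frac{g(x)}{|x-z|^{n-1}}\,dx\le Cd^{1-n/p}\|g\|_{L^p(\overline B)}.$$
The last step is Hölder's inequality: since $(n-1)\frac p{p-1}<n$, the integral of $|x-z|^{-(n-1)p/(p-1)}$ over $B(z,2d)$ is $C\,d^{\,n-(n-1)p/(p-1)}$, and its power $\frac{p-1}p$ is $C\,d^{1-n/p}$. The right side is finite, so $h(z)$ is finite. The same holds for $z'$. $\square$

**Proposition 2.** *If $p>n\ge1$, every boundary point of every nonempty bounded open set in $\mathbb R^n$ is regular for quasiharmonic functions.*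

*Proof.* Let $f\in C(\partial\Omega)\cap N^{1,p}(\overline\Omega)$, $u$ quasiharmonic in $\Omega$, $u-f\in N_0^{1,p}(\Omega)$, $x_0\in\partial\Omega$.

**Step 1: $u-f\to0$ at $x_0$.** The function $(u-f)\chi_\Omega\in N^{1,p}(\mathbb R^n)$ has an upper gradient in $L^p$. By Lemma 1 on balls centered at $x_0$ it is continuous at $x_0$, where it vanishes.

**Step 2: $f(y)\to f(x_0)$ as $\Omega\ni y\to x_0$.** Let $g\in L^p(\overline\Omega)$ be an upper gradient of $f$ in $\overline\Omega$. For $y\in\Omega$ let $d=\operatorname{dist}(y,\partial\Omega)$ and $y'\in\partial\Omega$ with $|y-y'|=d$. Then $\overline B(y,d)\subset\overline\Omega$ contains $y$ and $y'$, so $|f(y)-f(y')|\le Cd^{1-n/p}\|g\|_{L^p(\overline\Omega)}$. As $y\to x_0$ we have $d\to0$ and $y'\to x_0$, and $f|_{\partial\Omega}$ is continuous. So $f(y)\to f(x_0)$.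

Together, $u(y)\to f(x_0)$. $\square$

So we must look at $1<p\le n$, and at a complement that is thicker than a point near $x_0$, but only barely thick enough.

## 3. One small ball, and a weight around it

Put $\mathcal A(\xi)=|\xi|^{p-2}\xi$. For a positive weight $a$ we call $u\in W^{1,p}_{\rm loc}(U)$ *$a$-harmonic in $U$* if it is a weak solution of $\operatorname{div}(a\mathcal A(\nabla u))=0$ in $U$. For $a\equiv1$ these are the usual $p$-harmonic functions. Let
$$\gamma=\frac{n-p}{p-1}.$$

**The pull of one ball.** Let $p<n$ and $0<r\le R/2$. Let $a$ be a radial weight on $\{r<s<2R\}$, $s=|x|$, with $a=1$ for $s>R$. The radial $a$-harmonic function $h$ with $h=1$ at $s=r$ and $h=0$ at $s=2R$ satisfies $s^{n-1}a\,|h'|^{p-1}=$ const. Since $s^{-(n-1)/(p-1)}=s^{-\gamma-1}$, integration gives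
$$h(R)=\frac{\int_R^{2R}s^{-\gamma-1}ds}{\int_r^Ra^{-1/(p-1)}s^{-\gamma-1}ds+\int_R^{2R}s^{-\gamma-1}ds}.\tag{2}$$
Call $h(R)$ the pull of the ball: the value that an obstacle at height $1$ forces at distance $R$ against the background $0$. For $a=1$ it equals $(R^{-\gamma}-(2R)^{-\gamma})/(r^{-\gamma}-(2R)^{-\gamma})$, and since $r\le R/2$ it lies between $(1-2^{-\gamma})\sigma$ and $\frac{1-2^{-\gamma}}{1-4^{-\gamma}}\sigma$, where $\sigma=(r/R)^\gamma$.

Now let small closed balls $E_k$, one for each scale $k$, shrink to the point $0$, with pulls comparable to $\sigma_k$, and let $u=1$ on all of them. Heuristically, passing one scale multiplies $1-u$ by about $1-c\sigma_k$. The product tends to $0$ exactly when $\sum\sigma_k=\infty$, and then $u\to1$ at $0$. Sections 8 and 9 make this rigorous.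

**First attempt: bounded weights.** To beat the guess we need quasiminimizers that are not $p$-harmonic. The obvious ones are $a$-harmonic functions with $\lambda\le a\le1$. By convexity, $|\xi+\zeta|^p\ge|\xi|^p+p\mathcal A(\xi)\cdot\zeta$, so for $\varphi$ with compact support
$$\int_{\varphi\ne0}|\nabla u|^p\le\frac1\lambda\int_{\varphi\ne0}a|\nabla u|^p\le\frac1\lambda\int_{\varphi\ne0}a|\nabla(u+\varphi)|^p\le\frac1\lambda\int_{\varphi\ne0}|\nabla(u+\varphi)|^p,$$
and $u$ is a $\frac1\lambda$-quasiminimizer. But look at (2): since $1\le a^{-1/(p-1)}\le\lambda^{-1/(p-1)}$, the pull changes at most by the factor $\lambda^{1/(p-1)}$. The terms $\sigma_k$ become $c_k\sigma_k$ with $\lambda^{1/(p-1)}\le c_k\le1$, and a divergent sum stays divergent. This is where the approach stops: a bounded weight changes the factor, and we need to change the size.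

**A weight that degenerates.** Take $a=(s/R)^\kappa$ on $\{r\le s\le R\}$ with $0<\kappa\le1$. Now
$$\int_r^Ra^{-1/(p-1)}s^{-\gamma-1}ds=\frac{R^{\kappa/(p-1)}}{\gamma_\kappa}\big(r^{-\gamma_\kappa}-R^{-\gamma_\kappa}\big),\qquad\gamma_\kappa=\frac{n-p+\kappa}{p-1}=\gamma(1+\kappa'),\quad\kappa'=\frac\kappa{n-p}.$$
By $r\le R/2$ this is comparable to $R^{-\gamma}(r/R)^{-\gamma_\kappa}$, with constants depending on $n,p$ only. So the pull is comparable to $(r/R)^{\gamma(1+\kappa')}=\sigma^{1+\kappa'}$. The exponent has changed. With $\sigma_k=c/k$ we get $\sum\sigma_k=\infty$ and $\sum\sigma_k^{1+\kappa'}<\infty$, for every $\kappa>0$.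

For $p=n$ a power weight is replaced by a logarithmic one. Write $R=e^{-L}$, $r=e^{-\ell}$, $\sigma=L/\ell$, and $a=(L/\log(1/s))^\kappa$ for $r\le s\le R$. With $\kappa'=\frac\kappa{n-1}$ and $y=\log(1/s)$,
$$\int_r^Ra^{-1/(n-1)}\frac{ds}s=\int_L^\ell\Big(\frac yL\Big)^{\kappa'}dy=\frac L{1+\kappa'}\big(\sigma^{-(1+\kappa')}-1\big),$$
against $L(\sigma^{-1}-1)$ without weight. If the obstacle has free room of logarithmic length comparable to $L$ around $B(0,R)$ (for instance out to radius $\sqrt R$, of logarithmic length $L/2$), the pull drops from size $\sigma$ to size $\sigma^{1+\kappa'}$. This is why the scales for $p=n$ below shrink doubly exponentially.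

**The new difficulty, and the way past it.** The weight satisfies $\min a=(r_k/R_k)^\kappa\to0$ along the sequence, so the comparison above gives no finite $Q$. What saves us is that the quasiminimizing property can be controlled by $|\nabla\log a|$ instead of by the bounds on $a$, and $|\nabla\log a|=\kappa/s$ is what Hardy's inequality can absorb. Here is the mechanism in one dimension.

**Example.** On $(0,1)\subset\mathbb R$ let $a=x^\kappa$, $0\le\kappa<\frac{p-1}p$, and $u=x^{1-\kappa/(p-1)}$. Then $a|u'|^{p-2}u'$ is a constant $c$, so $u$ is $a$-harmonic. Let $\varphi\in W_0^{1,p}((0,1))$ have compact support in $(0,1)$, and let $\alpha,\beta$ be the $L^p$-norms of $u'$ and $(u+\varphi)'$ on $\{\varphi\ne0\}$. Then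
$$\int|u'|^{p-2}u'\varphi'=c\int\frac{\varphi'}a=c\int\frac{\varphi a'}{a^2}=\kappa\int|u'|^{p-2}u'\,\frac\varphi x .$$
Hardy's inequality gives $\|\varphi/x\|_p\le H\|\varphi'\|_p\le H(\alpha+\beta)$ with $H=\frac p{p-1}$. Therefore
$$\alpha^p=\int_{\varphi\ne0}|u'|^{p-2}u'(u+\varphi)'-\int|u'|^{p-2}u'\varphi'\le\alpha^{p-1}\big(\beta+\kappa H(\alpha+\beta)\big),$$
that is, $\alpha^p\le\big(\frac{1+\kappa H}{1-\kappa H}\big)^p\beta^p$. So $u$ is a quasiminimizer with a constant that tends to $1$ as $\kappa\to0$, although $\inf a=0$ whenever $\kappa>0$.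

Two things remain: to prove a Hardy inequality with all the centers $x_k$ at once and one constant, and to turn the pull heuristics into proofs.

## 4. The domain and the results

Let $n\ge2$, $1<p\le n$, let $e$ be a unit vector, and for $k\ge1$ put
$$t_k=16^{-k}\ (p<n),\qquad t_k=e^{-2^{k+2}}\ (p=n);\qquad q_1=1,\quad q_{k+1}=t_k/2,$$
$$x_k=\tfrac34t_ke,\qquad R_k=t_k/16,\qquad L_k=\log(1/R_k),\qquad B_j=B(0,q_j),\qquad S_j=\partial B_j.$$
Let $(\sigma_k)$ be nonincreasing with $0<\sigma_k\le\sigma^*:=\min(\frac14,2^{-\gamma})$. Put $E_k=\overline B(x_k,r_k)$, where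
$$r_k=\rho_kR_k,\ \ \rho_k=\sigma_k^{1/\gamma}\le\tfrac12\quad(p<n);\qquad r_k=e^{-\ell_k},\ \ \ell_k=L_k/\sigma_k\quad(p=n),$$
and
$$\Omega=B(0,1)\setminus\Big(\{0\}\cup\bigcup_{k\ge1}E_k\Big),\qquad x_0=0.$$

For example, for $n=3$, $p=2$ we have $\gamma=1$ and $r_k=\sigma_k16^{-k-1}$.

**Geometry.** The following facts are used all the time.

- $q_j\ge8t_j$ and $t_{j+1}\le t_j/16$. For $p<n$, $q_1=16t_1$ and $q_{j+1}=t_j/2=8t_{j+1}$. For $p=n$, $q_1=1\ge8e^{-8}$, and $t_{j}/t_{j+1}=e^{2^{j+2}}\ge e^8\ge16$.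
- $B(x_k,2R_k)\subset\{\frac58t_k\le|x|\le\frac78t_k\}$, so these balls are pairwise disjoint.
- $\overline B(x_k,R_k)\subset\{\frac{11}{16}t_k\le|x|\le\frac{13}{16}t_k\}$. Hence for $k\ge j$ these balls lie in $B(0,t_j)\subset B_j$. For $k<j$ they do not meet $\overline B_j$, as $\frac{11}{16}t_{j-1}>\frac12t_{j-1}=q_j$.
- $S_j\subset\Omega$ for $j\ge2$, by the previous item and $t_j<q_j<1$.
- For $p=n$ put $Y_k=2^{k+2}=\log(1/t_k)$. Then $Y_k\le L_k=Y_k+\log16\le2Y_k$ and $\ell_k\ge4L_k$.
- $r_k\le R_k/2$ for $p<n$, and $r_k\le R_k^4<R_k$ for $p=n$; so $E_k\subset B(x_k,R_k)$.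

The $E_k$ accumulate only at $0$, so $\Omega$ is open. It is connected: each shell $\{q_{k+1}\le|x|\le q_k\}\setminus E_k$ (with $|x|<1$ for $k=1$) is connected because $n\ge2$, and consecutive shells share $S_{k+1}$. Clearly $C_p(\mathbb R^n\setminus\Omega)>0$, and $0\in\partial\Omega$.

**Theorem 3.** *Let $n\ge2$, $1<p\le n$. There are $c_0,C_H>0$, depending only on $n,p$, such that if $\sigma_1\le c_0$:*

1. *If $\sum\sigma_k=\infty$, then $0$ is regular for $p$-harmonic functions.*
2. *Let $0\le\kappa\le1$, $\kappa C_H<1$, $\kappa'=\frac\kappa{n-p}$ if $p<n$, $\kappa'=\frac\kappa{n-1}$ if $p=n$. If $\sum\sigma_k^{1+\kappa'}<\infty$, then $0$ is not regular for $Q_\kappa$-quasiharmonic functions, where $Q_\kappa=\big(\frac{1+\kappa C_H}{1-\kappa C_H}\big)^p$.*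

*In particular (part 2 with $\kappa=0$, $Q_0=1$), $0$ is regular for $p$-harmonic functions if and only if $\sum\sigma_k=\infty$.*

**Corollary 4 (answer to the question).** *With $\sigma_k=c_0/k$, the point $0\in\partial\Omega$ is regular for $p$-harmonic functions, but for every $Q>1$ it is not regular for $Q$-quasiharmonic functions.*

*Proof from Theorem 3.* $\sum1/k=\infty$, while $\sum k^{-1-\kappa'}<\infty$ for all $\kappa'>0$. (We shall choose $c_0\le\sigma^*$, so the sequence is allowed.) Given $Q>1$ choose $\kappa>0$ so small that $Q_\kappa\le Q$; a $Q_\kappa$-quasiharmonic function is $Q$-quasiharmonic. $\square$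

**Theorem 5 (exact range in $\mathbb R^n$).** *If $p>n\ge1$, every boundary point of every nonempty bounded open set in $\mathbb R^n$ is regular for quasiharmonic functions. Hence a point that is regular for $p$-harmonic functions but not for quasiharmonic functions exists in (unweighted) $\mathbb R^n$ if and only if $p\le n$.*

*Proof from Theorem 3.* The first sentence is Proposition 2. If $1<p\le n$, then $n\ge2$ and Corollary 4 applies. $\square$

It remains to prove Theorem 3. From here on $C,c>0$ denote constants depending only on $n,p$, possibly changing from line to line.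

## 5. Facts on Sobolev functions and weighted equations

- **(F1)** Functions in $N^{1,p}_{\rm loc}(U)$ are quasicontinuous and belong to $W^{1,p}_{\rm loc}(U)$, with $g_u=|\nabla u|$ a.e.; conversely every quasicontinuous (in particular every continuous) function in $W^{1,p}_{\rm loc}(U)$ belongs to $N^{1,p}_{\rm loc}(U)$. For bounded open $U$, $v\in W_0^{1,p}(U)$ if and only if some quasicontinuous $v^*\in W^{1,p}(\mathbb R^n)$ satisfies $v^*=v$ a.e. in $U$ and $v^*=0$ q.e. outside $U$. Consequently $N_0^{1,p}(U)\subset W_0^{1,p}(U)$. Also, if $v\in W_0^{1,p}(U)\cap C(U)$, then $v\chi_U=v^*$ q.e., because quasicontinuous functions that agree a.e. in the open set $U$ agree q.e. there; so $v\chi_U\in N^{1,p}(\mathbb R^n)$ and $v\in N_0^{1,p}(U)$. References: Shanmugalingam, Rev. Mat. Iberoam. 16 (2000); Heinonen–Kilpeläinen–Martio, *Nonlinear Potential Theory of Degenerate Elliptic Equations*, Thm 4.5; A. and J. Björn, *Nonlinear Potential Theory on Metric Spaces*, EMS 2011.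
- **(F2)** If $a$ is locally bounded above and below by positive constants, $a$-harmonic functions have continuous representatives, and we always use these. Uniformly bounded families of such solutions, with the same bounds on $a$, are locally equi-Hölder. Nonnegative $p$-harmonic functions in a domain $D$ satisfy Harnack's inequality $\max_Ku\le C(D,K,n,p)\min_Ku$ for compact $K\subset D$, and the constant is invariant under dilations and rotations of $(D,K)$. References: Serrin, Acta Math. 111 (1964); Heinonen–Kilpeläinen–Martio, Chs. 3, 6.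
- **(F3) Comparison.** Let $U$ be bounded and open, $a$ bounded above and below by positive constants on $U$, $u,v\in W^{1,p}(U)$ both $a$-harmonic, $(v-u)_+\in W_0^{1,p}(U)$. Then $v\le u$. Indeed, testing both equations with $(v-u)_+$ gives $\int_{v>u}a(\mathcal A(\nabla v)-\mathcal A(\nabla u))\cdot(\nabla v-\nabla u)=0$. The integrand is positive where $\nabla v\ne\nabla u$, so $\nabla(v-u)_+=0$ and $(v-u)_+=0$.
- **(F4)** The map $u\mapsto u_+$ is continuous on $W^{1,p}$. A function in $W^{1,p}$ with compact support in $U$ lies in $W_0^{1,p}(U)$ (mollify). A Lipschitz function $h$ on $\mathbb R^n$ vanishing outside a bounded open set $U$ lies in $W_0^{1,p}(U)$: $(h-\varepsilon)_+-(h+\varepsilon)_-$, with $z_-=\max(-z,0)$, has compact support in $U$ and tends to $h$ in $W^{1,p}$ as $\varepsilon\to0$.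
- **(F5)** A $1$-quasiharmonic $u$ is $a$-harmonic with $a\equiv1$. For $\varphi\in C_c^\infty(U)$ and $t\ne0$ we have $\int_{\varphi\ne0}|\nabla u|^p\le\int_{\varphi\ne0}|\nabla u+t\nabla\varphi|^p$. Differentiating at $t=0$, and using $\nabla\varphi=0$ a.e. on $\{\varphi=0\}$, gives $\int\mathcal A(\nabla u)\cdot\nabla\varphi=0$.

We also use the classical Hardy inequalities. For $p<n$, $z\in\mathbb R^n$ and $\psi$ Lipschitz with compact support, $\int|\psi|^p|x-z|^{-p}dx\le(\frac p{n-p})^p\int|\nabla\psi|^pdx$. For $F$ locally Lipschitz on $[0,\infty)$ with $F(0)=0$, $\int_0^\infty|F|^nz^{-n}dz\le(\frac n{n-1})^n\int_0^\infty|F'|^ndz$.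

## 6. A Hardy inequality with infinitely many centers

Let $s_k=|x-x_k|$. On $B(x_k,R_k)$, $k\ge1$, put $W=1/s_k$ if $p<n$ and $W=1/(s_k\log(1/s_k))$ if $p=n$; put $W=0$ elsewhere. Note that $W$ does not depend on $(\sigma_k)$.

**Lemma 6.** *There is $C_H=C_H(n,p)$ with $\int W^p|\varphi|^p\,dx\le C_H^p\int|\nabla\varphi|^p\,dx$ for all $\varphi\in W_0^{1,p}(B(0,1))$.*

*Proof.* By density and Fatou's lemma we may take $\varphi\in C_c^\infty(B(0,1))$. The plan is to localize Hardy's inequality to each ball; the cutoff costs a lower-order term, and one further Hardy inequality centered at $0$ pays for all these terms together.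

**Case $p<n$.** Let $\eta_k$ be a cutoff with $\eta_k=1$ on $B(x_k,R_k)$, $\operatorname{supp}\eta_k\subset\overline B(x_k,2R_k)$, $0\le\eta_k\le1$, $|\nabla\eta_k|\le1/R_k$. Hardy's inequality with $z=x_k$, $\psi=\varphi\eta_k$ gives
$$\int_{B(x_k,R_k)}\frac{|\varphi|^p}{s_k^p}\le C\int_{B(x_k,2R_k)}|\nabla\varphi|^p+CR_k^{-p}\int_{B(x_k,2R_k)}|\varphi|^p.$$
On $B(x_k,2R_k)$ we have $|x|\le t_k$, so $R_k^{-p}=16^pt_k^{-p}\le16^p|x|^{-p}$. Sum over $k$ (disjoint balls) and use Hardy's inequality with $z=0$, $\psi=\varphi$.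

**Case $p=n$, step (a): the lower-order terms, in polar coordinates at $0$.** For $\theta$ in the unit sphere put $g(y)=\varphi(e^{-y}\theta)$, $y\ge0$. Then $g(0)=0$, $dx/|x|^n=dy\,d\theta$, and $|g'|\le|x||\nabla\varphi|$, so $\iint|g'|^n\,dy\,d\theta\le\int|\nabla\varphi|^n$. If $\frac58t_k\le|x|\le\frac78t_k$, then $y=\log\frac1{|x|}\in[Y_k,Y_k+\frac12]$, as $\log\frac85<\frac12$. Let $I_k=[\frac34Y_k,Y_k]$ and $J_k=[\frac34Y_k,Y_k+\frac12]$; since $Y_k\ge8$, $|J_k|\le Y_k$. For $y\in[Y_k,Y_k+\frac12]$ and $y'\in I_k$, Hölder's inequality gives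
$$|g(y)|^n\le2^{n-1}\Big(|g(y')|^n+Y_k^{n-1}\int_{J_k}|g'|^n\Big).$$
Average over $y'\in I_k$ (an interval of length $Y_k/4$) and multiply by $Y_k^{1-n}$. The first term becomes $2^{n-1}\cdot4Y_k^{-n}\int_{I_k}|g|^n$, and $Y_k^{-n}\le z^{-n}$ on $I_k$. So
$$Y_k^{1-n}|g(y)|^n\le C\int_{J_k}\big(|g|^nz^{-n}+|g'|^n\big)dz.$$
The $J_k$ are disjoint, since $Y_k+\frac12<\frac32Y_k=\frac34Y_{k+1}$. Integrate over $y\in[Y_k,Y_k+\frac12]$ and $\theta$, sum over $k$, and use the one-dimensional Hardy inequality: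
$$\sum_kY_k^{1-n}\int_{\frac58t_k<|x|<\frac78t_k}\frac{|\varphi|^n}{|x|^n}\,dx\le C\int|\nabla\varphi|^n.\tag{3}$$

**Case $p=n$, step (b): the main terms, in polar coordinates at $x_k$.** Put $G(y)=\varphi(x_k+e^{-y}\theta)$, so $y=\log(1/s_k)$. Let $y'\in[L_k-\log2,L_k]$; then $y'\ge L_k/2>0$. Apply Hardy's inequality to $z\mapsto G(y'+z)-G(y')$ and use $y^{-n}\le(y-y')^{-n}$ for $y>y'$ and $\int_{y'}^\infty y^{-n}dy=\frac{(y')^{1-n}}{n-1}$:
$$\int_{L_k}^\infty|G|^ny^{-n}dy\le C\int_{L_k-\log2}^\infty|G'|^ndy+CL_k^{1-n}|G(y')|^n.$$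
Since $W^n\,dx=y^{-n}dy\,d\theta$ on $B(x_k,R_k)$, averaging over $y'$ and integrating over $\theta$ gives
$$\int_{B(x_k,R_k)}W^n|\varphi|^n\le C\int_{B(x_k,2R_k)}|\nabla\varphi|^n+CL_k^{1-n}\int_{B(x_k,2R_k)\setminus B(x_k,R_k)}\frac{|\varphi|^n}{s_k^n}\,dx.$$
In the last integral $s_k\ge R_k=t_k/16\ge|x|/16$, and $L_k^{1-n}\le Y_k^{1-n}$. Sum over $k$ and use (3). $\square$

## 7. Weighted harmonic functions are quasiminimizers of the unweighted energy

**Lemma 7.** *Let $U\subset B(0,1)$ be open, $a>0$ locally Lipschitz in $U$ with $|\nabla\log a|\le\kappa W$ a.e., $\kappa C_H<1$. Let $u\in W^{1,p}_{\rm loc}(U)$ be $a$-harmonic in $U$. Then*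
$$\int_{\varphi\ne0}|\nabla u|^p\le Q_\kappa\int_{\varphi\ne0}|\nabla(u+\varphi)|^p\tag{4}$$
*for all $\varphi\in W_0^{1,p}(U)$ with compact support in $U$; thus (the continuous representative of) $u$ is a $Q_\kappa$-quasiminimizer in $U$. If moreover $u\in W^{1,p}(U)$, and $a$ is Lipschitz, bounded, and bounded below by a positive constant on $U$, then (4) holds for all $\varphi\in W_0^{1,p}(U)$.*

*Proof.* **Step 1: test with $\varphi/a$, to move the weight into a lower-order term.** The function $\varphi/a$ is in $W_0^{1,p}(U)$ and is an admissible test function. In the first case it has compact support, near which $a$ is Lipschitz and bounded below. In the second case approximate $\varphi$ by $C_c^\infty(U)$ functions and use that $1/a$ is bounded and Lipschitz. Since $a\nabla(\varphi/a)=\nabla\varphi-\varphi\nabla\log a$, testing gives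
$$\int\mathcal A(\nabla u)\cdot\nabla\varphi=\int\varphi\,\mathcal A(\nabla u)\cdot\nabla\log a.$$

**Step 2: absorb the lower-order term by Lemma 6.** Let $\alpha^p=\int_{\varphi\ne0}|\nabla u|^p<\infty$ and $\beta^p=\int_{\varphi\ne0}|\nabla(u+\varphi)|^p$. Since $\nabla\varphi=0$ a.e. on $\{\varphi=0\}$, $\|\nabla\varphi\|_p\le\alpha+\beta$. By Hölder's inequality and Lemma 6,
$$\alpha^p=\int_{\varphi\ne0}\mathcal A(\nabla u)\cdot\nabla(u+\varphi)-\int\varphi\,\mathcal A(\nabla u)\cdot\nabla\log a\le\alpha^{p-1}\beta+\alpha^{p-1}\kappa C_H\|\nabla\varphi\|_p\le\alpha^{p-1}\big(\beta+\kappa C_H(\alpha+\beta)\big).$$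
So $(1-\kappa C_H)\alpha\le(1+\kappa C_H)\beta$, which is (4). By (F1), functions $\varphi\in N_0^{1,p}(U)$ with compact support are covered, and the continuous representative of $u$ is in $N^{1,p}_{\rm loc}(U)$. $\square$

## 8. A divergent sum forces $p$-regularity

We prove Theorem 3(1); only $\sigma_k\le\sigma^*$ is used. To compare $u$ with barriers we need to know that pointwise inequalities on $\partial U$ give membership in $W_0^{1,p}(U)$.

**Lemma 8.** *Let $U$ be bounded and open, $w\in N^{1,p}(\overline U)$, $w=0$ on $\partial U$. Then $w\chi_U\in N^{1,p}(\mathbb R^n)$, i.e. $w\in N_0^{1,p}(U)$.*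

*Proof.* Let $g\in L^p(\overline U)$ be an upper gradient of $w$ in $\overline U$, extended by $0$, and let $\tilde w=w\chi_U$. We show that $g$ is an upper gradient of $\tilde w$. Let $\Gamma$ be a rectifiable curve with endpoints $x,y$. If $\Gamma\subset U$ or $x,y\notin U$, then $|\tilde w(x)-\tilde w(y)|\le\int_\Gamma g\,ds$ is clear. Otherwise $\Gamma$ meets $\mathbb R^n\setminus U$ and has at least one endpoint in $U$. For each endpoint in $U$, the subcurve from it to the first point of $\partial U$ met from there lies in $\overline U$ and ends where $w=0$. If both endpoints are in $U$, these two subcurves do not overlap. Hence $|\tilde w(x)|+|\tilde w(y)|\le\int_\Gamma g\,ds$. $\square$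

Let $f\in C(\partial\Omega)\cap N^{1,p}(\overline\Omega)$, $u$ $p$-harmonic in $\Omega$, $u-f\in N_0^{1,p}(\Omega)$. Put $u=f$ on $\partial\Omega$. Then $u=f+(u-f)\chi_\Omega\in N^{1,p}(\overline\Omega)$.

**Comparison with barriers.** *If $U\subset\Omega$ is open, $b$ is Lipschitz on $\overline U$, $p$-harmonic in $U$, and $b\le u$ at each point of $\partial U\ (\subset\overline\Omega)$, then*
$$b\le u\quad\text{in }U.\tag{5}$$
Indeed $(b-u)_+\in N^{1,p}(\overline U)$ vanishes on $\partial U$, hence belongs to $N_0^{1,p}(U)\subset W_0^{1,p}(U)$ by Lemma 8 and (F1). Apply (F5), (F3) with $a\equiv1$, and the continuity of $b,u$ in $U$.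

**Step 1: reduction to a one-sided, normalized statement.** Let $\varepsilon>0$, $c=f(0)-\varepsilon$, $b_0=\min_{\partial\Omega}f$. By (5) with $U=\Omega$ and a constant, $u\ge b_0$. We show $\liminf_{x\to0}u\ge c$. Letting $\varepsilon\to0$, and applying the result to $-u,-f$, this gives $u\to f(0)$. If $c\le b_0$ the claim is clear. Otherwise put
$$u'=\frac{u-b_0}{c-b_0}\ge0,$$
and pick $j_0\ge2$ with $f\ge c$ on $\partial\Omega\cap\overline B_{j_0}$, so that $u'\ge1$ there. Let $m_j=\inf_{\Omega\cap B_j}u'\ge0$ for $j\ge j_0$. If some $m_j\ge1$ we are done, so assume $m_j<1$ for all $j\ge j_0$.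

**Step 2: a barrier around $E_j$, to see its pull.** Let $U=\Omega\cap B(x_j,q_j/2)$ and $s=|x-x_j|$. On $\overline U\subset\{r_j\le s\le q_j/2\}$ let
$$b=(1-m_j)\frac{s^{-\gamma}-(q_j/2)^{-\gamma}}{r_j^{-\gamma}-(q_j/2)^{-\gamma}}\ (p<n),\qquad b=(1-m_j)\frac{\log(q_j/2)-\log s}{\log(q_j/2)+\ell_j}\ (p=n).$$
This is $p$-harmonic (the flux $s^{n-1}|b'|^{p-1}$ is constant), Lipschitz, and $0\le b\le1-m_j$. We have $\overline U\subset B_j$, as $\frac12q_j+\frac34t_j<q_j$. At a point of $\partial U$ lying in $\Omega$ we have $s=q_j/2$, so $b=0$ and $u'\ge m_j=m_j+b$. At a point of $\partial U\cap\partial\Omega$ we have $u'\ge1\ge m_j+b$. By (5), applied to $b_0+(c-b_0)(m_j+b)$, $u'\ge m_j+b$ in $U$.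

**Step 3: the size of the barrier on $S_{j+1}$.** On $S_{j+1}=\{|x|=\frac12t_j\}$ we have $\frac14t_j\le s\le\frac54t_j<\frac12q_j$, so $S_{j+1}\subset U$.

- $p<n$: since $q_j/2\ge4t_j$, $b\ge(1-m_j)\big((\frac45)^\gamma-(\frac14)^\gamma\big)(r_j/t_j)^\gamma=c(1-m_j)\sigma_j$ with $c=c(n,p)>0$, because $(r_j/t_j)^\gamma=16^{-\gamma}\sigma_j$.
- $p=n$: as $q_j=t_{j-1}/2$, $\log\frac{q_j/2}{5t_j/4}=\log\frac{t_{j-1}}{5t_j}=2^{j+1}-\log5\ge2^j$ (here $j\ge2$), and $0<\log(q_j/2)+\ell_j\le\ell_j\le2^{j+3}/\sigma_j$. So $b\ge(1-m_j)\sigma_j/8$.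

Thus $u'\ge m_j+c_3\sigma_j(1-m_j)$ on $S_{j+1}$ for some $c_3=c_3(n,p)\in(0,1]$, and the right side is $\le1$.

**Step 4: iteration.** We have $\partial(\Omega\cap B_{j+1})\subset S_{j+1}\cup(\partial\Omega\cap\overline B_{j+1})$, and $u'\ge1$ on $\partial\Omega\cap\overline B_{j+1}$. So (5) in $\Omega\cap B_{j+1}$ with a constant gives $m_{j+1}\ge m_j+c_3\sigma_j(1-m_j)$, that is, $1-m_{j+1}\le(1-c_3\sigma_j)(1-m_j)$. Hence
$$1-m_j\le\prod_{i=j_0}^{j-1}(1-c_3\sigma_i)\le\exp\Big(-c_3\sum_{i=j_0}^{j-1}\sigma_i\Big)\to0,$$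
since $\sum\sigma_i=\infty$. So $\liminf_{x\to0}u'\ge1$, i.e. $\liminf_{x\to0}u\ge c$. This proves Theorem 3(1). $\square$

## 9. A convergent weighted sum leaves a gap at the origin

We prove Theorem 3(2). Fix $\kappa$ as there.

**The weight.** Let $a=1$ off $\bigcup_kB(x_k,R_k)$, and on $B(x_k,R_k)$ let
$$a=(s_k/R_k)^\kappa\ (p<n),\qquad a=\big(L_k/\log(1/s_k)\big)^\kappa\ (p=n).$$
Then $0<a\le1$ off $\{x_k\}_k$, and $a$ is continuous across the spheres $s_k=R_k$. It is locally Lipschitz in $\mathbb R^n\setminus(\{0\}\cup\{x_k\}_k)$, and $|\nabla\log a|\le\kappa W$ a.e. (differentiate: the gradient of $\log a$ has length $\kappa/s_k$, respectively $\kappa/(s_k\log(1/s_k))$). For $m\ge1$ let $a_m=a$ on $\bigcup_{k\le m}B(x_k,R_k)$, $a_m=1$ elsewhere, and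
$$\Omega_m=B(0,1)\setminus\bigcup_{k\le m}E_k.$$
On $\Omega_m$, $a_m$ is Lipschitz, $\le1$, bounded below by a positive constant, and $|\nabla\log a_m|\le\kappa W$ a.e.

**The potentials.** For $1\le j\le m$ let
$$\Omega_m^j=\Omega_m\cap B_j=B_j\setminus\bigcup_{k=j}^mE_k,$$
and let $f_j\in C_c^\infty(B_j)$, $0\le f_j\le1$, $f_j=1$ on $B(0,t_j)$. Let $P_j$ be the minimizer of $\int_{\Omega_m^j}a_m|\nabla P|^p$ in $f_j+W_0^{1,p}(\Omega_m^j)$, extended by $f_j$. It exists: a minimizing sequence is bounded by Poincaré's inequality, the affine class is weakly closed, and the energy is weakly lower semicontinuous. It is unique: by strict convexity two minimizers have the same gradient, so their difference, in $W_0^{1,p}$, is $0$. Differentiating the energy shows that $P_j$ is $a_m$-harmonic, hence continuous, in $\Omega_m^j$.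

Moreover $0\le P_j\le1$. If $\psi_i\in C_c^\infty(\Omega_m^j)$ and $\psi_i\to P_j-f_j$ in $W^{1,p}$, then $\min(\max(f_j+\psi_i,0),1)-f_j$ has compact support in $\Omega_m^j$, as $0\le f_j\le1$. In the limit, the truncation of $P_j$ is an admissible competitor. Its energy is no larger, so it equals $P_j$ by uniqueness. Also $P_j\in W_0^{1,p}(B_j)$, and $P_j=1$ on $E_k$ for $j\le k\le m$. Put $f=f_1$ and $u_m=P_1$; note that $\Omega_m^1=\Omega_m$.

**Plan.** We show that $u_m\le1-c_*$ on $S_2,\dots,S_{m+1}$ with $c_*>0$ independent of $m$, and then let $m\to\infty$. Write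
$$M_1=0,\qquad M_j=\max_{S_j}u_m\ (2\le j\le m+1),\qquad N_j=\max_{S_{j+1}}P_j\ (1\le j\le m).$$

**Step 1: passing one scale.** *Claim:* $1-M_{j+1}\ge(1-M_j)(1-N_j)$ for $1\le j\le m$.

For $j=1$ this is an equality, as $u_m=P_1$. Let $j\ge2$ and $v=M_j+(1-M_j)P_j$, which is $a_m$-harmonic in $\Omega_m^j$. If $u_m\le v$ in $\Omega_m^j$, then $u_m\le M_j+(1-M_j)N_j$ on $S_{j+1}$, which is the claim. So it suffices that $u_m\le v+\delta$ in $\Omega_m^j$ for each $\delta>0$.

Since $S_j\subset\Omega_m$ is compact and $u_m$ is continuous near it, there is $\delta'>0$ with $q_j-\delta'>t_j$ such that $u_m<M_j+\delta\le v+\delta$ for $q_j-\delta'<|x|<q_j$. Take $\eta\in C_c^\infty(B_j)$, $0\le\eta\le1$, $\eta=1$ on $B(0,q_j-\delta')$. Choose $\varphi_i\in C_c^\infty(\Omega_m)$, $\psi_i\in C_c^\infty(\Omega_m^j)$ with $\varphi_i\to u_m-f$, $\psi_i\to P_j-f_j$ in $W^{1,p}$. Then, by (F4),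
$$\eta\big(\varphi_i-(1-M_j)\psi_i+[f-M_j-(1-M_j)f_j]-\delta\big)_+\longrightarrow\eta(u_m-v-\delta)_+=(u_m-v-\delta)_+\quad\text{in }W^{1,p}(B_j).$$
The approximating functions have compact support in $\Omega_m^j$. Indeed, near $E_k$ ($j\le k\le m$) we have $\varphi_i=\psi_i=0$, and the bracket vanishes on $B(0,t_j)\supset E_k$, where $f=f_j=1$; so the positive part is $(-\delta)_+=0$ there. Hence $(u_m-v-\delta)_+\in W_0^{1,p}(\Omega_m^j)$, and (F3) gives $u_m\le v+\delta$.

It remains to bound $N_j$. Let $S_j'=\partial B(0,\frac{15}{16}t_j)$ and $n_j=\min_{S_j'}P_j$.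

**Step 2: Harnack, to replace the maximum by a minimum.** Let
$$D_j=\{\tfrac{15}{32}t_j<|x|<\tfrac{31}{32}t_j\}\setminus\overline B(x_j,R_j)=t_jD,$$
where $D$ is a fixed domain (connected as $n\ge2$). The balls $\overline B(x_k,R_k)$ with $k>j$ lie in $B(0,t_{j+1})\subset B(0,\frac1{16}t_j)$, and those with $k<j$ are outside $\overline B_j$. So $D_j\subset\Omega_m^j$ and $a_m=1$ on $D_j$. Also $S_j'\cup S_{j+1}\subset D_j$. By Harnack's inequality (F2), $N_j\le Cn_j$. If $n_j=0$ then $N_j=0$, so let $n_j>0$.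

**Step 3: $P_j\ge n_j$ a.e. on $B(0,\frac{15}{16}t_j)$, so that $P_j$ is large on a set of full size.** On the $E_k$ with $j\le k\le m$, $P_j=1\ge n_j$. Let $0<\delta<n_j$. By continuity $P_j>n_j-\delta$ near $S_j'$. Let $\eta\in C_c^\infty(B(0,\frac{15}{16}t_j))$, $0\le\eta\le1$, equal to $1$ in $B(0,\frac{15}{16}t_j)$ off a small one-sided neighborhood of $S_j'$ in which $P_j>n_j-\delta$. With $\psi_i$ as above,
$$(n_j-\delta-P_j)_+=\lim_i\,\eta\,(n_j-\delta-f_j-\psi_i)_+\quad\text{in }W^{1,p}(B(0,\tfrac{15}{16}t_j)).$$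
The approximants vanish near the $E_k$, since there $f_j+\psi_i=1\ge n_j$. So $(n_j-\delta-P_j)_+\in W_0^{1,p}(\Omega_m\cap B(0,\frac{15}{16}t_j))$. Apply (F3) with the constant $n_j-\delta$ and let $\delta\to0$.

**Step 4: an energy identity for the truncation.** We have $\min(P_j,n_j)-n_jP_j\in W_0^{1,p}(\Omega_m^j)$: it is the limit of $\min(f_j+\psi_i,n_j)-n_j(f_j+\psi_i)$, which vanishes near $\partial B_j$ (where $f_j+\psi_i=0$) and near the $E_k$ (where $f_j+\psi_i=1\ge n_j$). Test the equation of $P_j$ with it. Since $\nabla\min(P_j,n_j)=\nabla P_j$ where $P_j<n_j$ and $0$ elsewhere a.e.,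
$$\int_{B_j}a_m|\nabla\min(P_j,n_j)|^p=n_j\int_{B_j}a_m|\nabla P_j|^p.\tag{6}$$
Both gradients vanish a.e. on the $E_k$, so integrating over $B_j$ is the same as over $\Omega_m^j$.

**Step 5: lower bound for the energy.** Let $\tau_j=t_j^{n-p}$ if $p<n$ and $\tau_j=2^{-j(n-1)}$ if $p=n$. *Claim:*
$$n_j^{-p}\int_{B_j}a_m|\nabla\min(P_j,n_j)|^p\ge c\,\tau_j.\tag{7}$$
By Step 3, $w=\min(P_j,n_j)/n_j\in W_0^{1,p}(B_j)$ equals $1$ a.e. on $B(0,\rho)$, $\rho=\frac{15}{16}t_j$, and $a_m=1$ on $\{\rho<|x|<q_j\}$. So the left side is $\int_{B_j}|\nabla w|^p$. On almost every ray, $w$ is absolutely continuous and drops from $1$ to $0$ between $\rho$ and $q_j$. Hence, by Hölder's inequality,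
$$1\le\Big(\int_\rho^{q_j}|\nabla w|^ps^{n-1}ds\Big)^{1/p}\Big(\int_\rho^{q_j}s^{-\frac{n-1}{p-1}}ds\Big)^{(p-1)/p}.$$
Raise to the power $p$ and integrate over directions: with $\omega_{n-1}$ the area of the unit sphere,
$$\int_{B_j}|\nabla w|^p\ge\omega_{n-1}\Big(\int_\rho^{q_j}s^{-\frac{n-1}{p-1}}ds\Big)^{1-p}.$$
For $p<n$ the integral is at most $\rho^{-\gamma}/\gamma$, and $\rho^{\gamma(p-1)}=\rho^{n-p}=c\,t_j^{n-p}$. For $p=n$ the integral is $\log\frac{16q_j}{15t_j}\le2^{j+3}$: for $j=1$ it is $8+\log\frac{16}{15}$, and for $j\ge2$ it is $2^{j+1}+\log\frac8{15}$. This proves (7).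

**Step 6: upper bound for the energy, where the weight gains.** Let
$$\theta_k=\min\{1,(2-s_k/r_k)_+\}\ (p<n),\qquad\theta_k=\min\{1,(2\log(1/s_k)/\ell_k-1)_+\}\ (p=n).$$
Then $\theta_k$ is Lipschitz and $\theta_k=1$ on $E_k$. It is supported in $\overline B(x_k,2r_k)\subset\overline B(x_k,R_k)$, respectively in $\{s_k\le\sqrt{r_k}\}$, which lies in $B(x_k,R_k)$ since $\ell_k/2\ge2L_k$. For $k\le m$:

- $p<n$: on $\{r_k\le s_k\le2r_k\}$, $a_m\le(2\rho_k)^\kappa$, so $\int a_m|\nabla\theta_k|^p\le C\rho_k^\kappa r_k^{n-p}\le C\rho_k^{n-p+\kappa}t_k^{n-p}=C\tau_k\sigma_k^{(p-1)(1+\kappa')}$. The last equality holds because $\rho_k=\sigma_k^{1/\gamma}$ and $\frac{n-p+\kappa}\gamma=(p-1)\big(1+\frac\kappa{n-p}\big)$.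
- $p=n$: where $\nabla\theta_k\ne0$ we have $\log(1/s_k)\ge\ell_k/2$, so $a_m\le(2L_k/\ell_k)^\kappa=(2\sigma_k)^\kappa$, and $|\nabla\theta_k|=2/(\ell_ks_k)$. Hence $\int a_m|\nabla\theta_k|^n\le(2\sigma_k)^\kappa\omega_{n-1}(2/\ell_k)^n\,\ell_k/2\le C\sigma_k^\kappa(\sigma_k/L_k)^{n-1}\le C\tau_k\sigma_k^{(n-1)(1+\kappa')}$, as $L_k\ge Y_k=2^{k+2}$.

The function $\sum_{k=j}^m\theta_k$, whose summands have disjoint supports, is a competitor for $P_j$: $\sum_{k=j}^m\theta_k-f_j$ is Lipschitz, vanishes on the $E_k$ with $j\le k\le m$, and has compact support in $B_j$, so (F4) applies. Since $\sigma_k$ is nonincreasing and $\sum_{k\ge j}\tau_k\le C\tau_j$ (a geometric series),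
$$\int_{B_j}a_m|\nabla P_j|^p\le C\tau_j\sigma_j^{(p-1)(1+\kappa')}.\tag{8}$$

**Step 7: the uniform gap.** By (7), (6) and (8), $c\tau_j\le n_j^{1-p}C\tau_j\sigma_j^{(p-1)(1+\kappa')}$, so $n_j\le C\sigma_j^{1+\kappa'}$, and by Step 2
$$N_j\le C_2\,\sigma_j^{1+\kappa'},\qquad1\le j\le m,$$
with $C_2=C_2(n,p)$, independent of $m$ and of $\kappa\in[0,1]$. Now fix $c_0=\min(\sigma^*,\frac1{2C_2})$. With $\sigma_1\le c_0$ we have $N_j\le\frac12$. By Step 1, and $1-x\ge e^{-2x}$ on $[0,\frac12]$,
$$\max_{S_{j+1}}u_m\le1-c_*,\qquad c_*=\exp\Big(-2C_2\sum_i\sigma_i^{1+\kappa'}\Big)>0,\qquad1\le j\le m.\tag{9}$$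

**Step 8: a limit function.** Apply the last part of Lemma 7 with $U=\Omega_m$, $a=a_m$, $\varphi=f-u_m$. Since $\nabla u_m=\nabla f$ a.e. on $\{\varphi=0\}$ and $Q_\kappa\ge1$,
$$\int_{\Omega_m}|\nabla u_m|^p\le Q_\kappa\int_{\Omega_m}|\nabla f|^p.$$
On the $E_k$, $k\le m$, $u_m=1$. So $(u_m)$ is bounded in $W_0^{1,p}(B(0,1))$. Every compact $K\subset\Omega$ has positive distance to $0$, so near $K$ only finitely many of the balls $B(x_k,R_k)$ matter and $a_m=a$ for $m\ge m(K)$, with $a$ bounded between positive constants there. By (F2), Arzelà–Ascoli and a diagonal argument, along a subsequence $u_m\to u$ weakly in $W_0^{1,p}(B(0,1))$ and locally uniformly in $\Omega$. The limit $u$ is continuous in $\Omega$ and $0\le u\le1$.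

**Step 9: $u$ is $a$-harmonic in $\Omega$.** For $0\le\eta\in C_c^\infty(\Omega)$ and large $m,l$, test the equations of $u_m$ and $u_l$ with $\eta(u_m-u_l)$ and subtract. The terms containing $\nabla\eta$ carry a factor $u_m-u_l$, and the energies are bounded, so
$$\int a\,\eta\,(\mathcal A(\nabla u_m)-\mathcal A(\nabla u_l))\cdot(\nabla u_m-\nabla u_l)\le C(\eta)\sup_{\operatorname{supp}\eta}|u_m-u_l|\to0.$$
Now use the standard inequalities: $(\mathcal A(\xi)-\mathcal A(\zeta))\cdot(\xi-\zeta)\ge c|\xi-\zeta|^p$ for $p\ge2$, and $\ge c|\xi-\zeta|^2(|\xi|+|\zeta|)^{p-2}$ for $p<2$. In the second case combine with Hölder's inequality and the energy bound: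
$$\int_K|\xi-\zeta|^p\le\Big(\int_K|\xi-\zeta|^2(|\xi|+|\zeta|)^{p-2}\Big)^{p/2}\Big(\int_K(|\xi|+|\zeta|)^p\Big)^{1-p/2},\qquad\xi=\nabla u_m,\ \zeta=\nabla u_l.$$
So $(\nabla u_m)$ is Cauchy in $L^p_{\rm loc}(\Omega)$, hence $\nabla u_m\to\nabla u$ in $L^p_{\rm loc}(\Omega)$, and $\mathcal A(\nabla u_m)\to\mathcal A(\nabla u)$ in $L^{p/(p-1)}_{\rm loc}(\Omega)$. We can pass to the limit in the equation. By Lemma 7 with $U=\Omega$, $u$ is $Q_\kappa$-quasiharmonic in $\Omega$.

**Step 10: $u$ has the boundary values $f$, that is, $u-f\in N_0^{1,p}(\Omega)$.** For $m\ge l$, $u_m-f\in W_0^{1,p}(\Omega_m)\subset W_0^{1,p}(\Omega_l)$, hence $\varphi:=u-f\in W_0^{1,p}(\Omega_l)$ for every $l$, since closed subspaces are weakly closed. Also $|\varphi|\le1$ a.e. Take the cutoffs $\chi_i$ of (1); here $p\le n$ is used. Since $\nabla(\chi_i\varphi)=\chi_i\nabla\varphi+\varphi\nabla\chi_i$ and $\varphi$ is bounded, $\chi_i\varphi\to\varphi$ in $W^{1,p}$. Moreover $\chi_i\varphi\in W_0^{1,p}(\Omega)$: choose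 $l$ such that $\chi_i=0$ near $\{0\}\cup\bigcup_{k>l}E_k$, and approximate $\varphi$ by $\varphi_\nu\in C_c^\infty(\Omega_l)$; then $\chi_i\varphi_\nu\in C_c^\infty(\Omega)$. So $u-f\in W_0^{1,p}(\Omega)\cap C(\Omega)$, and by (F1) $u-f\in N_0^{1,p}(\Omega)$.

**Step 11: failure at $0$.** We have $f\in C_c^\infty(B(0,1))$, so $f\in C(\partial\Omega)\cap N^{1,p}(\overline\Omega)$, and $f(0)=1$. By (9) and locally uniform convergence, $u\le1-c_*$ on $S_{j+1}\subset\Omega$ for every $j\ge1$, and $S_{j+1}$ shrinks to $0$. So $u(y)\not\to f(0)$ as $y\to0$, and $0$ is not regular for $Q_\kappa$-quasiharmonic functions. This proves Theorem 3(2).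

For $\kappa=0$ we have $\kappa'=0$ and $Q_0=1$: if $\sum\sigma_k<\infty$, then $0$ is not regular for $p$-harmonic functions. With part 1 this is the "if and only if" in Theorem 3. With Theorem 3 proved, Corollary 4 and Theorem 5 hold by the arguments in Section 4. $\square$
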